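\title{Regular graphs of fixed degree have pagenumber $o(n^{1/2})$}

\begin{abstract}
We show that for every fixed $d$ the pagenumber of every $d$-regular graph on $n$ vertices is $O_d(n^{d/(2d+1)})$, and hence $o(n^{1/2})$. For $d\ge 3$ we also show that graphs of maximum degree at most $d$ without short odd cycles have pagenumber at most $n^{\tau_d+o(1)}$, where $\tau_d=\frac12-\frac1{2(d-1)}$, that this exponent is optimal for that class, and that the random $d$-regular graph has pagenumber $n^{\tau_d+o(1)}$ with probability tending to $1$. The embeddings come from random vector labels: the vertices are sorted lexicographically by their labels, and the page of an edge records the sum of the labels of its ends.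
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All graphs are finite and simple, $\log$ is the natural logarithm, $\mathrm{e}$ is its base, and $[s]=\{1,\dots,s\}$.

A \emph{book embedding} of a graph $G$ consists of a linear order of its vertices, the \emph{spine order}, and an assignment of each edge to a \emph{page}, such that no two edges on the same page cross. Here edges $uv$ and $xy$ \emph{cross} if $u<x<v<y$ in the spine order. One pictures the vertices on a line, the pages as half-planes bounded by that line, and the edges as arcs drawn in the pages. The \emph{pagenumber} (or book thickness) $\operatorname{pn}(G)$ is the least number of pages in a book embedding of $G$.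

The difficulty of the definition lies in the choice of the order. If the vertices are $1<\dots<n$ and $h=\lfloor n/2\rfloor$, then the edges $\{i,i+h\}$ with $i\in[h]$ cross pairwise, because $i<j\le h<i+h<j+h$ for $i<j$ in $[h]$. So a matching in a bad order needs $h$ pages, while it needs a single page when the two ends of each edge are consecutive. One page also suffices for a disjoint union of cycles: list the vertices cycle by cycle, each cycle in cyclic order. The complete graph contains the $h$ crossing edges in every order, so $\operatorname{pn}(K_n)\ge\lfloor n/2\rfloor$.

For a positive integer $d$ and every $n>d$ with $dn$ even (these are exactly the $n$ for which a $d$-regular graph on $n$ vertices exists), let $p_d(n)$ be the largest pagenumber of a $d$-regular graph on $n$ vertices. We have just seen that $p_1(n)=p_2(n)=1$. Put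
\[
\tau_d=\frac12-\frac1{2(d-1)}=\frac{d-2}{2(d-1)}\qquad(d\ge 2).
\]
The \emph{random $d$-regular graph} is chosen uniformly among the $d$-regular graphs on the vertex set $[n]$, and \emph{w.h.p.}\ means with probability tending to $1$ as $n\to\infty$ with $dn$ even. We quote four known bounds without proof.
\begin{itemize}
\item[(K1)] (Chung, Leighton, Rosenberg) Every $d$-regular graph on $n$ vertices has pagenumber $O(dn^{1/2})$.
\item[(K2)] (Malitz) Every graph with $m$ edges has pagenumber $O(m^{1/2})$.
\item[(K3)] For each fixed $d\ge3$ there is $c_d>0$ such that the random $d$-regular graph has pagenumber at least $c_d\,(n/\log n)^{\tau_d}$ w.h.p.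
\item[(K4)] For each fixed $d\ge3$ the random $d$-regular graph has pagenumber $O_d\big(n^{\frac12-\frac1{2+8\cdot3^{d-2}}}\big)$ w.h.p.
\end{itemize}
Both (K1) and (K2) give $p_d(n)=O_d(n^{1/2})$. The complete graph shows that (K2) cannot be improved for all graphs, but it has $m\approx n^2/2$ edges and says nothing about bounded degree. The following question is stated as open in \cite{perm}.

\medskip
\noindent\textbf{Question.} \emph{Is $p_d(n)=o(n^{1/2})$ for every fixed $d$, as $n\to\infty$ along the integers $n>d$ with $dn$ even?}
\medskip

The lower bound (K3) has an exponent below $\frac12$, and (K4) says that a typical $d$-regular graph beats $n^{1/2}$ by a power of $n$. Both suggest the answer yes, but neither says anything about the worst graph, which must be embedded with no help from randomness in its structure. The answer is indeed yes, with a polynomial saving. Recall that the \emph{chromatic index} of $G$ is the least number of matchings that partition $E(G)$, and that by Vizing's theorem it is at most $d+1$ when the maximum degree is at most $d$.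

\begin{theorem}\label{thm:general}
Let $d,D\ge1$ and let $G$ be an $n$-vertex graph with maximum degree at most $d$ and chromatic index at most $D$. Then
\[
\operatorname{pn}(G)\le D(2d-1)(2s-1)^{D-1},\qquad\text{where } s=\Big\lceil\big(2\mathrm{e}\,(2d(d+1)n+1)\big)^{1/(2D-1)}\Big\rceil .
\]
Consequently there is a constant $C_d$, depending only on $d$, such that $p_d(n)\le C_d\,n^{d/(2d+1)}=o(n^{1/2})$.
\end{theorem}

Here $\frac d{2d+1}=\frac12-\frac1{2(2d+1)}$. For $d\ge3$ this exponent is smaller than the one in (K4), since $2(2d+1)<2+8\cdot 3^{d-2}$. For graphs without short odd cycles, and for random regular graphs, the same method reaches the exponent of the lower bound (K3). The \emph{girth} of a graph is the length of its shortest cycle, and is infinite for a forest.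

\begin{theorem}\label{thm:sharp}
Let $d\ge3$ and $\varepsilon>0$.
\begin{itemize}
\item[(a)] There are $g=g(d,\varepsilon)$ and $C=C(d,\varepsilon)$ such that every graph $G$ on $n\ge3$ vertices with maximum degree at most $d$ and no odd cycle of length at most $g$ satisfies $\operatorname{pn}(G)\le Cn^{\tau_d+\varepsilon}$.
\item[(b)] The random $d$-regular graph $G$ satisfies $n^{\tau_d-\varepsilon}\le\operatorname{pn}(G)\le n^{\tau_d+\varepsilon}$ w.h.p.
\item[(c)] The exponent $\tau_d$ in (a) is best possible: for every fixed $g$ and all large $n$ with $dn$ even there is an $n$-vertex graph $G$ with maximum degree at most $d$ and girth greater than $g$ such that $\operatorname{pn}(G)\ge n^{\tau_d-\varepsilon}$.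
\end{itemize}
\end{theorem}

Part (a) applies to all bipartite graphs of maximum degree at most $d$ and to all such graphs of girth greater than $g$. We do not determine the exact exponent of $p_d(n)$ over all $d$-regular graphs. Theorem~\ref{thm:general} and (K3) place it between $\tau_d$ and $\frac d{2d+1}$; for $d=3$ these are $\frac14$ and $\frac37$.

Section~\ref{sec:nest} contains the deterministic lemma behind every embedding in this paper and the count that predicts all the exponents. Section~\ref{sec:general} proves Theorem~\ref{thm:general}. Sections~\ref{sec:cluster} and~\ref{sec:odd} prove Theorem~\ref{thm:sharp}(a), and Section~\ref{sec:random} deduces (b) and (c). Of the quoted bounds only (K3) is used, and only in Section~\ref{sec:random}.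

\section{Labels, sums and nested edges}\label{sec:nest}

A \emph{labeling} of $G$ is a map $L\colon V(G)\to[s]^K$, written $L(v)=(c_1(v),\dots,c_K(v))$. Labels are compared lexicographically: $\lambda<\mu$ if $\lambda\ne\mu$ and $\lambda_j<\mu_j$ in the first coordinate $j$ where they differ. A spine order is \emph{compatible} with $L$ if $L(x)<L(y)$ implies that $x$ precedes $y$; vertices with equal labels may be ordered arbitrarily. The \emph{sum} of an edge $uv$ is the vector $L(u)+L(v)$, each of whose coordinates takes one of the $2s-1$ values $2,\dots,2s$. The \emph{cell} of $uv$ is the unordered pair $\{L(u),L(v)\}$, in which the two labels may coincide.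

\begin{lemma}\label{lem:nest}
In a spine order compatible with $L$, two edges with the same sum and different cells do not cross.
\end{lemma}

\begin{proof}
Let the edges be $uv$ and $u'v'$, with $u$ before $v$ and $u'$ before $v'$. If $L(u)=L(u')$, then equality of the sums gives $L(v)=L(v')$ and the cells are equal. So $L(u)\ne L(u')$, and after exchanging the two edges we may assume $L(u)<L(u')$. Let $j$ be the first coordinate in which these labels differ. Equality of the sums gives $c_i(v)=c_i(v')$ for $i<j$ and $c_j(v)>c_j(v')$, so $L(v')<L(v)$. Hence $u<u'<v'<v$ on the spine: the edge $u'v'$ is nested inside $uv$.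
\end{proof}

So a labeling yields a book embedding as soon as each page holds only edges with one common sum and pairwise different cells. The number of pages is then roughly the number of sums that occur times the largest number of edges in one cell. The following count is only a guide, and nothing later depends on it, but it gives the right exponents.

Take $K=1$ and independent uniform labels. There are about $s$ sums and about $s^2$ cells, and the roughly $n$ edges put about $n/s^2$ edges in a cell. The number of pages is about $s\cdot\max(1,n/s^2)$, which is smallest for $s\approx n^{1/2}$. This is the exponent $\frac12$. More independent coordinates change nothing, since $s^K$ sums go with $s^{2K}$ cells.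

To gain, we make the sum of an edge constant in some coordinate while its labels stay random: choose $X\in[s]$ uniformly and put $c_j(u)=X$, $c_j(v)=s+1-X$. For the edge $uv$ this coordinate costs no pages, since the sum is always $s+1$, yet it still spreads the edge over $s$ possible values of $(c_j(u),c_j(v))$. Suppose every edge has a constant sum in $a$ of the $K$ coordinates. Then there are about $s^{K-a}$ sums and an edge is spread over about $s^{2K-a}$ cells. Cells have bounded load when $s^{2K-a}\approx n$, and the number of pages is about $n^{(K-a)/(2K-a)}$. In terms of the fraction $\varphi=a/K$ the exponent is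
\begin{equation}\label{eq:h}
\frac{K-a}{2K-a}=h(\varphi),\qquad h(\varphi)=\frac{1-\varphi}{2-\varphi}=1-\frac1{2-\varphi}.
\end{equation}
The function $h$ decreases from $h(0)=\frac12$ to $h(1)=0$, so any positive fraction gives a polynomial saving. One coordinate can serve all edges of a matching at once, since these edges share no vertex. A partition of $E(G)$ into $D$ matchings thus gives $\varphi=1/D$ and $h(1/D)=\frac{D-1}{2D-1}$, which for $D=d+1$ is the exponent of Theorem~\ref{thm:general}. The exponent of Theorem~\ref{thm:sharp} is $h(2/d)=\frac{d-2}{2d-2}=\tau_d$.

\begin{example}\label{ex:hexagon}
Let $G$ be the cycle $v_1v_2\cdots v_6$, with matchings $M_1=\{v_1v_2,v_3v_4,v_5v_6\}$ and $M_2=\{v_2v_3,v_4v_5,v_6v_1\}$. Take $s=3$, $K=2$ and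
\[
\begin{array}{c|cccccc}
v&v_1&v_2&v_3&v_4&v_5&v_6\\\hline
L(v)&(1,1)&(3,1)&(2,3)&(2,2)&(3,2)&(1,3)
\end{array}
\]
The first coordinates add up to $4$ along $M_1$ and the second coordinates add up to $4$ along $M_2$. The compatible order is $v_1,v_6,v_4,v_3,v_2,v_5$; see Figure~\ref{fig:hexagon}. The edges $v_5v_6$ and $v_3v_4$ have sum $(4,5)$, and they are nested by the first coordinate: $1<2$ at the left ends forces $3>2$ at the right ends. The edges $v_4v_5$ and $v_2v_3$ have sum $(5,4)$. Their left ends $v_4,v_3$ tie in the first coordinate, hence so do their right ends $v_5,v_2$, and the second coordinate nests them. The edges $v_1v_2$ and $v_6v_1$ have sums $(4,2)$ and $(2,4)$. Paging by sums uses four pages for a graph that needs one. What matters is the count for general $s$: an edge of $M_1$ has a sum of the form $(s+1,\sigma)$, with $2s-1$ possibilities, while its pair of labels has $s^3$ possibilities. So $n\approx s^3$ edges should fit on about $n^{1/3}=n^{h(1/2)}$ pages.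
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.7cm,y=1cm,every node/.style={draw,fill=white,rounded corners,inner sep=2pt,align=center,font=\small}]
\draw[gray] (-0.6,0) -- (5.6,0);
\node (v1) at (0,0) {$v_1$\\$(1,1)$};
\node (v6) at (1,0) {$v_6$\\$(1,3)$};
\node (v4) at (2,0) {$v_4$\\$(2,2)$};
\node (v3) at (3,0) {$v_3$\\$(2,3)$};
\node (v2) at (4,0) {$v_2$\\$(3,1)$};
\node (v5) at (5,0) {$v_5$\\$(3,2)$};
\draw[thick] (v6.north) to[out=50,in=130] (v5.north);
\draw[thick] (v4.north) to[out=60,in=120] (v3.north);
\draw[dashed] (v1.north) to[out=50,in=130] (v2.north);
\draw[thick] (v4.south) to[out=-50,in=-130] (v5.south);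
\draw[thick] (v3.south) to[out=-60,in=-120] (v2.south);
\draw[dashed] (v1.south) to[out=-60,in=-120] (v6.south);
\end{tikzpicture}
\caption{A $6$-cycle with labels in $\{1,2,3\}^2$, sorted lexicographically. Along the edges above the spine the first coordinates add up to $4$; along the edges below, the second coordinates do. The two solid edges above have the same label sum $(4,5)$ and the two solid edges below have the same label sum $(5,4)$; each such pair is nested. The dashed edges have other sums, and the upper one crosses a solid edge.}
\label{fig:hexagon}
\end{figure}

What the count leaves out is the control of the cells. In Section~\ref{sec:general} we avoid collisions in cells altogether with the Local Lemma, and in Section~\ref{sec:cluster} we bound their number by a tail estimate.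

\section{All graphs of bounded degree}\label{sec:general}

We use the symmetric form of the Lov\'asz Local Lemma: \emph{if each of finitely many events has probability at most $p$ and is mutually independent of all but at most $\Delta$ of the others, and $\mathrm{e}\,p(\Delta+1)\le1$, then with positive probability none of them occurs.} When the events are determined by independent random variables, an event is mutually independent of the family of all events that share no variable with it. We also use greedy coloring: if each object in a finite set is related to at most $r$ others under a symmetric relation, then the objects can be colored with $r+1$ colors so that related objects get different colors.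

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $M_1,\dots,M_D$ be matchings, some possibly empty, that partition $E(G)$.

\medskip\noindent\emph{Labels.} We use one coordinate per matching. For each $j\in[D]$ and each edge $xy\in M_j$ choose $c_j(x)$ uniformly in $[s]$ and set $c_j(y)=s+1-c_j(x)$. For each vertex $x$ not covered by $M_j$ choose $c_j(x)$ uniformly in $[s]$. All these choices are independent. Every $c_j(x)$ is uniform in $[s]$, and for fixed $j$ the values $c_j(x)$, $x\in W$, are mutually independent whenever no two vertices of $W$ are matched in $M_j$. Put $L(x)=(c_1(x),\dots,c_D(x))$.

\medskip\noindent\emph{Linked edges.} We want two edges $e=uv$ and $f=u'v'$ of one matching $M_k$ to share a cell with probability of order $s^{-(2D-1)}$. This can fail when other edges of $G$ join $e$ to $f$. If $vu'$ and $v'u$ both lie in $M_j$, then the equations $c_j(u)=c_j(u')$ and $c_j(v)=c_j(v')$ both say $c_j(u)+c_j(v)=s+1$, and they hold with probability $s^{-1}$ instead of $s^{-2}$. Such pairs are few, and we separate them by a coloring. Call distinct edges $e,f\in M_k$ \emph{linked} if some edge of $G$ joins an end of $e$ to an end of $f$. Each end of $e$ has at most $d-1$ neighbors outside $e$, and each neighbor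 lies on at most one edge of $M_k$, so $e$ is linked to at most $2(d-1)$ edges. Let $\kappa_k$ be a coloring of $M_k$ with $2d-1$ colors in which linked edges get different colors.

\medskip\noindent\emph{Bad events.} For each $k$ and each unordered pair of distinct unlinked edges $e=uv$, $f=u'v'$ of $M_k$, let $A_{e,f}$ be the event that $e$ and $f$ have the same cell, that is, $(L(u),L(v))$ equals $(L(u'),L(v'))$ or $(L(v'),L(u'))$. The vertices $u,v,u',v'$ are distinct, and $e$ and $f$ are the only edges of $G$ among them. Consider the first alternative. For $j\ne k$ no two of the four vertices are matched in $M_j$, so their $j$-th coordinates are independent, and $c_j(u)=c_j(u')$ and $c_j(v)=c_j(v')$ hold together with probability $s^{-2}$. For $j=k$ the values $c_k(u)$ and $c_k(u')$ are independent, so they agree with probability $s^{-1}$, and then $c_k(v)=s+1-c_k(u)=c_k(v')$ holds automatically. Different coordinates are independent, so the first alternative has probability $s^{-2(D-1)-1}=s^{-(2D-1)}$. Exchanging the names of $u'$ and $v'$ turns the second alternative into the first. Therefore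
\[
P(A_{e,f})\le p:=2s^{-(2D-1)} .
\]

\medskip\noindent\emph{Dependencies.} With $s^{2D-1}$ of order $n$ we have $p$ of order $1/n$, while there can be of order $n^2$ bad events, so a union bound is useless. But each event interacts with only $O_d(n)$ others. The event $A_{e,f}$ is determined by the choices that govern $c_j(x)$ for $j\in[D]$ and the four ends $x$ of $e$ and $f$. A choice governs the coordinate of a single vertex or of the two ends of an edge. So two bad events share a choice only if an end in one of them equals or is adjacent to an end in the other. At most $4(d+1)$ vertices equal or are adjacent to an end of $e$ or $f$. Each of them lies on at most $d$ edges $e'$, and each $e'$ has at most $n/2$ partners $f'$ in its matching. Hence $A_{e,f}$ is mutually independent of all but at most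
\[
\Delta:=4(d+1)\cdot d\cdot\frac n2=2d(d+1)n
\]
other bad events. The choice of $s$ gives $s^{2D-1}\ge2\mathrm{e}(\Delta+1)$, that is, $\mathrm{e}\,p(\Delta+1)\le1$. By the Local Lemma some outcome avoids all bad events. Fix it, and fix a spine order compatible with $L$.

\medskip\noindent\emph{Pages.} Put the edge $e=uv\in M_k$ on the page indexed by
\[
\Big(k,\ \kappa_k(e),\ \big(c_j(u)+c_j(v)\big)_{j\ne k}\Big).
\]
At most $D(2d-1)(2s-1)^{D-1}$ pages are used. Let $e$ and $f$ be distinct edges on one page. They lie in the same $M_k$, their sums agree in the coordinates $j\ne k$ by the page index, and both sums equal $s+1$ in coordinate $k$. They have the same color, so they are unlinked, and since $A_{e,f}$ does not occur their cells are different. By Lemma~\ref{lem:nest} they do not cross. This proves the bound on $\operatorname{pn}(G)$.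

For a $d$-regular graph take $D=d+1$ by Vizing's theorem. Since $\lceil x\rceil\le2x$ for $x\ge1$, we have $s\le\beta_d\,n^{1/(2d+1)}$ with $\beta_d=2\big(2\mathrm{e}(2d(d+1)+1)\big)^{1/(2d+1)}$, and so $p_d(n)\le(d+1)(2d-1)(2\beta_d)^d\,n^{d/(2d+1)}$.
\end{proof}

If $G$ has chromatic index at most $d$, the choice $D=d$ gives $\operatorname{pn}(G)=O_d\big(n^{(d-1)/(2d-1)}\big)$.

\section{Clusterings}\label{sec:cluster}

To lower the exponent \eqref{eq:h} we must raise the fraction of coordinates in which an edge has a constant sum, so one coordinate should serve more edges than a matching has. One random value $X$ can be shared by a whole group of vertices, some receiving $X$ and the others $s+1-X$. An edge inside the group then has the constant sum $s+1$ provided its ends are of opposite kinds.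

\begin{definition}
An \emph{admissible $B$-clustering} of $G$ is a partition of $V(G)$ into parts of size at most $B$, together with a map $\chi\colon V(G)\to\{0,1\}$, such that $\chi(u)\ne\chi(v)$ for every edge $uv$ of $G$ with both ends in one part. Such an edge is called \emph{internal}.
\end{definition}

Thus each part induces a bipartite subgraph of $G$, and $\chi$ is a proper $2$-coloring of it. The bound on the size of the parts keeps enough independence. Without it a bipartite graph could be taken as a single part, all its edges would fall into one cell, and nothing would be gained.

\begin{lemma}\label{lem:cluster}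
Given $d,B\ge1$ and $1\le a\le K$, there is $C=C(d,K,B)$ such that the following holds. If $G$ has $n\ge3$ vertices, maximum degree at most $d$, and $K$ admissible $B$-clusterings such that every edge is internal in at least $a$ of them, then
\[
\operatorname{pn}(G)\le C\,n^{\frac{K-a}{2K-a}}\log n .
\]
\end{lemma}

A matching is an admissible $2$-clustering: the parts are its edges and the uncovered vertices. So the case $K=D$, $a=1$, $B=2$ gives the exponent of Theorem~\ref{thm:general} with an extra factor $\log n$.

A new difficulty is that an edge may be internal in more than $a$ clusterings. Edges that are internal in exactly the clusterings of a set $S$ are spread over only about $s^{2K-|S|}$ cells. For $|S|>a$ this is less than $n\approx s^{2K-a}$ by the factor $s^{|S|-a}$, so collisions cannot be avoided. They do no harm, because these edges have only about $s^{K-|S|}$ possible sums, fewer than $s^{K-a}$ by the same factor. We therefore treat each $S$ separately and bound the load of the cells instead of forbidding collisions.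

\begin{proof}
Let $s=\lceil n^{1/(2K-a)}\rceil$, so that $n\le s^{2K-a}$ and $s\le2n^{1/(2K-a)}$. Number the clusterings $1,\dots,K$, with maps $\chi_1,\dots,\chi_K$.

\medskip\noindent\emph{Labels.} For each $k\in[K]$ and each part $P$ of the $k$-th clustering choose $X_{k,P}\in[s]$ uniformly, all independently. For $v\in P$ put $c_k(v)=X_{k,P}$ if $\chi_k(v)=0$ and $c_k(v)=s+1-X_{k,P}$ if $\chi_k(v)=1$. Let $L(v)=(c_1(v),\dots,c_K(v))$. For an edge $e=uv$ let $S_e$ be the set of all $k$ such that $e$ is internal in the $k$-th clustering, so $|S_e|\ge a$. If $k\in S_e$, then $\chi_k(u)\ne\chi_k(v)$, so $c_k(u)+c_k(v)=s+1$ and the pair $(c_k(u),c_k(v))$ is uniform on a set of size $s$. If $k\notin S_e$, then $u$ and $v$ lie in different parts and the pair is uniform on $[s]^2$. Hence $(L(u),L(v))$ is uniform on a set of size $s^{|S_e|}s^{2(K-|S_e|)}=s^{2K-|S_e|}$. A cell $\{\lambda,\mu\}$ corresponds to at most two ordered pairs, so $e$ lies in any given cell with probability at most $2s^{-(2K-|S_e|)}$.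

\medskip\noindent\emph{Classes of independent edges.} A tail bound needs independence, so we split the edges further. Two edges \emph{conflict} if some part of some clustering meets both. An edge $e$ meets at most $2K$ parts, these contain at most $2KB$ vertices, and these vertices lie on at most $q:=2KBd$ edges, one of which is $e$. So $e$ conflicts with at most $q-1$ other edges, and the edges can be colored with $q$ colors so that distinct conflicting edges get different colors. A \emph{class} is the set of all edges with a given color and a given set $S_e=S$, where $|S|\ge a$; there are at most $2^Kq$ classes. The labels of the ends of $e$ depend only on the variables $X_{k,P}$ with $P$ meeting $e$, and for distinct edges of one class these sets of variables are disjoint. So the cells of the edges of a class are mutually independent.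

\medskip\noindent\emph{Load of a cell.} Let $F$ be a class with set $S$, and let $p=2s^{-(2K-|S|)}$. Since $|F|\le dn/2$ and $n\le s^{2K-a}$, we have $|F|p\le d\,s^{|S|-a}$. Put
\[
t_S=\big\lceil \mathrm{e}^2d\,s^{|S|-a}+3\log n+\log(8^Kq)\big\rceil .
\]
If a given cell contains at least $t_S$ edges of $F$, then some $t_S$-element subset of $F$ lies in it. By independence, the inequality $\binom Nt\le(\mathrm{e}N/t)^t$ and $t_S\ge\mathrm{e}^2|F|p$, this has probability at most
\[
\binom{|F|}{t_S}p^{t_S}\le\Big(\frac{\mathrm{e}|F|p}{t_S}\Big)^{t_S}\le\mathrm{e}^{-t_S}\le\frac1{8^Kq\,n^3}.
\]
The number of cells is at most $s^{2K}\le4^Kn^{2K/(2K-a)}\le4^Kn^2$, because $2K-a\ge K$. A union bound over classes and cells gives a failure probability of at most $2^Kq\cdot4^Kn^2/(8^Kq\,n^3)=1/n<1$. Fix an outcome in which every cell contains fewer than $t_S$ edges of each class with set $S$, and fix a spine order compatible with $L$. Within each class, number the edges of each cell $1,2,\dots$; let $\nu(e)<t_{S_e}$ be the number of $e$.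

\medskip\noindent\emph{Pages.} Put $e=uv$ on the page indexed by
\[
\Big(S_e,\ \text{color of }e,\ \big(c_k(u)+c_k(v)\big)_{k\notin S_e},\ \nu(e)\Big).
\]
Two distinct edges on one page lie in the same class, with set $S$ say. Their sums agree outside $S$ by the page index and equal $s+1$ on $S$. Their cells differ, since distinct edges of one class in one cell have different numbers. By Lemma~\ref{lem:nest} they do not cross.

It remains to count pages. As $\log n\ge1$ for $n\ge3$ and $s^{|S|-a}\ge1$, we have $t_S\le\gamma\,s^{|S|-a}\log n$ with $\gamma=\mathrm{e}^2d+4+\log(8^Kq)$. The number of pages is at most
\[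
\sum_{|S|\ge a}q\,(2s)^{K-|S|}\,t_S\le\sum_{|S|\ge a}q\,2^K\gamma\,s^{K-a}\log n\le4^Kq\gamma\,s^{K-a}\log n ,
\]
and $s^{K-a}\le2^Kn^{(K-a)/(2K-a)}$. So $C=8^Kq\gamma$ works.
\end{proof}

\section{Graphs without short odd cycles}\label{sec:odd}

How large can the fraction $a/K$ in Lemma~\ref{lem:cluster} be? If $G$ is $d$-regular with girth greater than $B$, then every part induces a forest, so a clustering has fewer than $n$ internal edges. Counting pairs of an edge and a clustering in which it is internal gives $a\cdot dn/2<Kn$, that is, $a/K<2/d$. We now show that $2/d$ can be approached when there are no short odd cycles.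

The ideal would be $d$ clusterings in which every edge is internal twice. As a first step we ignore the bound on the size of the parts and look for $d$ sparse subgraphs that cover every edge twice. In a $d$-regular graph they have $dn$ edges in total, $n$ on average, so forests are just too small. One cycle per component must be allowed. A \emph{pseudoforest} is a graph in which every component contains at most one cycle. We use K\"onig's edge-coloring theorem: the edges of a bipartite graph of maximum degree at most $d$ can be colored with $d$ colors so that edges with a common end get different colors.

\begin{lemma}\label{lem:pseudo}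
Let $d\ge2$ and let $G$ have maximum degree at most $d$. There are pseudoforests $P_1,\dots,P_d\subseteq G$, each with vertex set $V(G)$, such that every edge of $G$ lies in exactly two of them.
\end{lemma}

\begin{proof}
Subdivide every edge $e=uv$ of $G$ by a new vertex $z_e$, which splits it into the \emph{halves} $uz_e$ and $vz_e$. The resulting graph is bipartite, with the old vertices on one side and the new ones on the other, and its maximum degree is at most $\max(d,2)=d$. Color its edges with $d$ colors by K\"onig's theorem, and let $P_i$ consist of all vertices of $G$ and those edges of $G$ that have a half of color $i$. The two halves of $e$ meet at $z_e$ and have different colors, so $e$ lies in exactly two of the $P_i$.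

Map each edge of $P_i$ to the end at which its half of color $i$ is attached. This map is injective, because the halves at a vertex of $G$ have different colors. Hence every component $Q$ of $P_i$ has at most $|V(Q)|$ edges, so $Q$ is a spanning tree plus at most one edge $xy$. A cycle of $Q$ must consist of $xy$ and the unique tree path from $x$ to $y$, so there is at most one.
\end{proof}

\begin{remark}
Lemma~\ref{lem:pseudo} is also an instance of matroid covering. The edge sets of pseudoforests in $G$ are the independent sets of the bicircular matroid (Sim\~oes-Pereira 1972; Matthews 1977), whose rank is $r(X)=\sum_i\min(|X_i|,|V(X_i)|)$, summed over the components $X_i$ of $X$. Edmonds' covering theorem (1965) says that a matroid can be partitioned into $d$ independent sets if and only if $|Y|\le d\,r(Y)$ for every set $Y$ of elements. After each edge is replaced by two parallel elements, which never lie in a common independent set, the condition becomes $2|X|\le d\,r(X)$. It holds for each component since $d\ge2$ and $2|X_i|\le d|V(X_i)|$.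
\end{remark}

The components of the $P_i$ may be large. We cut each $P_i$ into bounded pieces in $m$ different ways, so that every edge is cut only once. This loses a fraction $1/m$ of the internal edges.

\begin{lemma}\label{lem:cut}
Let $d,m\ge2$ and let $P$ be a pseudoforest of maximum degree at most $d$. Then $E(P)$ can be partitioned into sets $R_0,\dots,R_{m-1}$ such that for each $r$ every component $T$ of $P-R_r$ has at most $2m\,d^m$ vertices and any two vertices of $T$ are at distance at most $4m-4$ in $T$.
\end{lemma}

\begin{proof}
It suffices to treat one component $Q$ of $P$. Let $Z$ be the cycle of $Q$, or a single chosen vertex if $Q$ is a tree. Removing the edges of $Z$ leaves trees, each containing exactly one vertex of $Z$, which we take as its root. Every edge not on $Z$ joins a vertex at some distance $t\ge1$ from $Z$ to its parent, at distance $t-1$; we call $t$ the \emph{depth} of the edge. If $Z$ is a cycle of length $\ell$, number its edges $0,\dots,\ell-1$ consecutively. Let $R_r$ consist of the edges off $Z$ with depth congruent to $r$ and the edges on $Z$ with number congruent to $r$ modulo $m$. Each edge lies in exactly one $R_r$.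

Fix $r$ and a component $T$ of $Q-R_r$. A walk that climbs from a vertex to its parent repeatedly uses edges of depths $t,t-1,\dots$, and among $m$ consecutive integers one is congruent to $r$. So a climb inside $T$ has at most $m-1$ steps. A rooted tree of height at most $m-1$ and maximum degree at most $d$ has at most $1+d+\dots+d^{m-1}\le d^m$ vertices.

If $T$ is disjoint from $Z$, it is a subtree of one of the rooted trees, and every vertex of $T$ climbs inside $T$ to the vertex of $T$ nearest to $Z$. So $T$ has height at most $m-1$, at most $d^m$ vertices and diameter at most $2m-2$.

Suppose $T$ meets $Z$. A path in $Q$ between two vertices of $Z$ uses only edges of $Z$, so $T\cap Z$ is a component $Z'$ of $Z-R_r$, and $T$ is $Z'$ with trees of height at most $m-1$ attached at its vertices. We claim that $Z'$ has at most $2m-1$ vertices and diameter at most $2m-2$. If $Z$ is a single vertex, or a cycle with $\ell<m$, then $Z'$ is connected with fewer than $m$ vertices, which suffices. Let $\ell\ge m$. Then the edge numbered $r\le\ell-1$ is deleted, so $Z'$ is a path. Let $r,r+m,\dots,r+bm$ be the deleted numbers, so that $r+(b+1)m\ge\ell$. Between $r+im$ and $r+(i+1)m$ there are $m-1$ edges. The stretch that wraps around consists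 of the numbers $r+bm+1,\dots,\ell-1$ and $0,\dots,r-1$, which makes $\ell-bm-1\le r+m-1\le2m-2$ edges. This proves the claim. Hence $T$ has at most $2m\,d^m$ vertices, and two vertices of $T$ are joined by climbing to $Z'$, moving along $Z'$ and descending, in at most $(m-1)+(2m-2)+(m-1)=4m-4$ steps.
\end{proof}

The pieces will be the parts of our clusterings. A part must be properly $2$-colored with respect to all edges of $G$ inside it, including those that do not belong to the piece. This is the only place where the hypothesis on odd cycles is used, and some hypothesis is needed here: a part that contains a triangle of $G$ admits no map $\chi$. We use the fact that a closed walk of odd length $\ell$ contains an odd cycle of length at most $\ell$. Indeed, if the walk is not itself a cycle, it splits at a repeated vertex into two shorter closed walks, one of which is odd, and we repeat.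

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Choose $m\ge2$ with $\frac2{dm}\le\frac\varepsilon2$, put $g=8m$ and $B=2m\,d^m$, and let $G$ be as in the statement. Take $P_1,\dots,P_d$ from Lemma~\ref{lem:pseudo}, and for each $i$ take $R_{i,0},\dots,R_{i,m-1}$ from Lemma~\ref{lem:cut}. For each pair $(i,r)$ the vertex sets of the components $T$ of $P_i-R_{i,r}$ partition $V(G)$ into parts of size at most $B$. Choose a vertex $w_T$ in each $T$, and for $v\in T$ let $\chi(v)$ be the parity of the distance from $w_T$ to $v$ in $T$.

Suppose an edge $uv$ of $G$ has both ends in $T$ and $\chi(u)=\chi(v)$. A shortest path in $T$ from $w_T$ to $u$, the edge $uv$, and a shortest path in $T$ from $v$ to $w_T$ form a closed walk in $G$ of odd length at most $2(4m-4)+1<8m$. Then $G$ has an odd cycle of length less than $g$, a contradiction. So we have $K=dm$ admissible $B$-clusterings. An edge lies in two of the $P_i$, and for each such $i$ it survives in $P_i-R_{i,r}$ for $m-1$ values of $r$. Hence it is internal in at least $a=2(m-1)$ clusterings, and $1\le a\le K$.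

By \eqref{eq:h} the exponent in Lemma~\ref{lem:cluster} is $h(\varphi)$ with $\varphi=a/K=\frac2d-\frac2{dm}$. Since $|h'(x)|=(2-x)^{-2}\le1$ on $[0,1]$ and $h(2/d)=\tau_d$, we get $h(\varphi)\le\tau_d+\frac2{dm}\le\tau_d+\frac\varepsilon2$. With $C'=C(d,K,B)$ from Lemma~\ref{lem:cluster} and the inequality $\log n\le\frac2\varepsilon n^{\varepsilon/2}$,
\[
\operatorname{pn}(G)\le C'n^{\tau_d+\varepsilon/2}\log n\le\frac{2C'}\varepsilon\,n^{\tau_d+\varepsilon},
\]
and $g$ and $2C'/\varepsilon$ depend only on $d$ and $\varepsilon$.
\end{proof}

\section{Random regular graphs and optimality}\label{sec:random}

A random regular graph may contain short odd cycles, but it contains few, and a few edges change the pagenumber little. If $R\subseteq E(G)$, then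
\begin{equation}\label{eq:reinsert}
\operatorname{pn}(G)\le\operatorname{pn}(G-R)+|R| ,
\end{equation}
since in a book embedding of $G-R$ we can keep the spine order and give each edge of $R$ a new page of its own.

\begin{lemma}\label{lem:girth}
Fix $d\ge3$ and $g$. W.h.p.\ the random $d$-regular graph $G$ has a set $R$ of at most $\log n$ edges such that $G-R$ has girth greater than $g$.
\end{lemma}

\begin{proof}
By a theorem of Bollob\'as (1980) and Wormald (1981), the numbers of cycles of each fixed length at most $g$ in $G$ converge jointly in distribution to independent Poisson variables with finite means. So the total number $N_n$ of cycles of length at most $g$ converges in distribution to a finite random variable $N$ with integer values. For every fixed integer $t$ we have $\limsup_n P(N_n>\log n)\le\lim_nP(N_n>t)=P(N>t)$, and $P(N>t)\to0$ as $t\to\infty$. Hence $N_n\le\log n$ w.h.p. Let $R$ contain one edge from each of these cycles.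
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
The lower bound follows from (K3), since $c_d(n/\log n)^{\tau_d}\ge n^{\tau_d-\varepsilon}$ for large $n$. For the upper bound let $g$ and $C$ be the constants of part (a) for $\varepsilon/2$, and let $R$ be given by Lemma~\ref{lem:girth}. The graph $G-R$ has maximum degree at most $d$ and no cycle of length at most $g$, so part (a) and \eqref{eq:reinsert} give $\operatorname{pn}(G)\le Cn^{\tau_d+\varepsilon/2}+\log n$ w.h.p. This is at most $n^{\tau_d+\varepsilon}$ for large $n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]
Fix $g$. The conclusions of (K3) and Lemma~\ref{lem:girth} both hold w.h.p., so for all large $n$ with $dn$ even some $d$-regular graph $G$ on $n$ vertices satisfies both. The graph $G-R$ has $n$ vertices, maximum degree at most $d$ and girth greater than $g$, and by \eqref{eq:reinsert}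
\[
\operatorname{pn}(G-R)\ge c_d\,(n/\log n)^{\tau_d}-\log n .
\]
Since $\tau_d>0$ for $d\ge3$, the right side is at least $\frac12c_d(n/\log n)^{\tau_d}\ge n^{\tau_d-\varepsilon}$ for large $n$. A graph of girth greater than $g$ has no odd cycle of length at most $g$, so no choice of $g$ allows an exponent smaller than $\tau_d$ in part (a).
\end{proof}

\begin{thebibliography}{9}
\bibitem{perm} \emph{Decompositions of permutations and book embeddings}, \texttt{https://faculty.math.illinois.edu/\textasciitilde jobal/cikk/perm-submitted.pdf}.
\end{thebibliography}
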